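\title{The worst affine fit of one plane convex figure into another}

\begin{abstract}
For plane convex figures $F$ and $G$ let $f(F,G)$ be the largest fraction of the area of $G$ that an affine image of $F$ contained in $G$ can occupy. We prove that the minimum of $f(F,G)$ over all pairs is $\frac{3\sqrt3}{4\pi}$, attained exactly when $F$ is a triangle and $G$ is an ellipse, and we give a stability estimate of linear order. The proof circumscribes an affine-regular hexagon about $F$. If $F$ fills much of the hexagon, we pass through a large affine-regular hexagon inside $G$. Otherwise $F$ is close to a triangle, and we place it explicitly around a largest triangle of $G$.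
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{convex figure} is a compact convex set in the plane with nonempty interior, and $|X|$ is the area of $X$. Following B.~Gr\"unbaum, for convex figures $F$ and $G$ put
\[
f(F,G)=\max\Bigl\{\frac{|\varphi(F)|}{|G|}\ :\ \varphi \text{ affine},\ \varphi(F)\subset G\Bigr\}.
\]
The maximum exists. An affine map is determined by the images of three noncollinear points of $F$, and these must lie in $G$; so the admissible maps form a compact set, on which $|\varphi(F)|=|\det\varphi|\,|F|$ is continuous. The number $f(F,G)$ depends only on the affine classes of $F$ and $G$, and it measures how well the shape $F$ can fill the shape $G$. It is at most $1$, and it equals $1$ only if $F$ and $G$ are affinely equivalent, by the following fact, which we use several times: \emph{a compact subset $X$ of a convex figure $K$ with $|X|=|K|$ is $K$ itself}. (Otherwise $X$ misses an interior point of $K$, hence a disc in $K$.) For every convex figure $K$ we have the chain inequality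
\begin{equation}\label{eq:chain}
f(F,G)\ \ge\ f(F,K)\,f(K,G),
\end{equation}
because optimal maps $\varphi(F)\subset K$ and $\psi(K)\subset G$ can be composed, and $\psi$ multiplies all areas by the same factor.

Throughout, $\Delta$ is a triangle, \emph{affine-regular} means the image of a regular polygon under an invertible affine map, and
\[
\gamma=\frac{4\pi}{3\sqrt3},\qquad 2.418<\gamma<2.42,\qquad \frac1\gamma=\frac{3\sqrt3}{4\pi}<\frac5{12}.
\]
All triangles are affinely equivalent, so $f(\Delta,G)$ is the relative area of a largest triangle in $G$. An equilateral triangle inscribed in a disc has relative area $1/\gamma$. Two minima with $F$ fixed are known, and both are quoted with the problem in \cite{problem}. For a parallelogram $P$ one has $f(P,G)\ge\frac12$, with equality exactly for triangles $G$. For the triangle one has the following result, which is the only outside fact that we use.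

\begin{theorem}[known]\label{thm:known}
For every convex figure $G$ we have $f(\Delta,G)\ge1/\gamma$, with equality if and only if $G$ is an ellipse.
\end{theorem}

The problem posed in \cite{problem} lets both figures vary: \emph{what is the minimum of $f(F,G)$ over all convex figures $F$ and $G$, and for which pairs is it attained?} A pointed figure inside a round one is the natural candidate. It gives $1/\gamma\approx0.4135$, which is below the value $\frac12$ for a parallelogram in a triangle, and the reversed pair is far from extremal, since the incircle of an equilateral triangle has relative area $\pi/(3\sqrt3)>0.6$. The guess is correct.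

\begin{theorem}\label{thm:main}
For all convex figures $F$ and $G$ we have $f(F,G)\ge\frac1\gamma=\frac{3\sqrt3}{4\pi}$, with equality if and only if $F$ is a triangle and $G$ is an ellipse.
\end{theorem}

\begin{theorem}[stability]\label{thm:stab}
If $f(F,G)\le(1+\delta)/\gamma$ with $0\le\delta\le\frac1{150}$, then $F$ lies in a triangle $\Delta'$ with $|\Delta'|\le(1+65\delta)^2|F|$, and $f(\Delta,G)\le(1+\delta)(1+65\delta)^2/\gamma$.
\end{theorem}

The hexagons used in the proof give two further bounds.

\begin{theorem}\label{thm:hex}
\textup{(i)} If $H$ is an affine-regular hexagon, then $f(F,H)\ge\frac12$ for every convex figure $F$, with equality if and only if $F$ is a triangle.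
\textup{(ii)} If $F$ is centrally symmetric, then $f(F,G)\ge\frac49$ for every convex figure $G$.
\end{theorem}

The difficulty in Theorem~\ref{thm:main} lies near the extremal pair. A figure $F$ close to a triangle can be enclosed in a triangle $\Delta'$, but \eqref{eq:chain} with $K=\Delta'$ loses the factor $|F|/|\Delta'|$ and lands below $1/\gamma$ as soon as $F$ is not a triangle and $G$ is an ellipse. The parts of $F$ that make it a nontriangle have to go into the parts of $G$ that lie outside a largest triangle. Section~\ref{sec:circ} shows this mechanism for an ellipse $G$, where it costs nothing. Section~\ref{sec:insc} disposes of the figures $F$ that are far from triangles. Sections~\ref{sec:near} and~\ref{sec:room} measure how far the remaining $F$ stick out of a triangle and how much room $G$ offers, Section~\ref{sec:place} fits the two together, and Section~\ref{sec:est} compares gain and loss.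

\section{Chords of strictly convex figures}\label{sec:chords}

Both hexagons are found in the same way. For every direction we build a configuration that is almost an affine-regular hexagon; its defect is a continuous odd function of the direction, and such a function has a zero on a closed curve symmetric in the origin. Continuity comes from uniqueness of the configuration, and uniqueness requires strict convexity. A convex figure $K$ is \emph{strictly convex} if its boundary contains no segment. Then the open segment between two distinct points of $K$ lies in the interior: if it met $\partial K$, a support line at that point would contain the whole segment.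

\begin{lemma}\label{lem:approx}
Let $p$ be a convex, positively homogeneous function on $\mathbb R^2$ with $p(x)>0$ for $x\ne0$, and let $p_n(x)=p(x)+\frac1n|x|$. Then $K_n=\{p_n\le1\}$ is a strictly convex figure with boundary $\{p_n=1\}$.
\end{lemma}

\begin{proof}
The function $p_n$ is convex, continuous, positively homogeneous and positive off $0$. So $K_n$ is a convex figure with interior $\{p_n<1\}$. Two distinct points $x,x'$ of $\{p_n=1\}$ are nonzero and are not positive multiples of each other. Hence $|x+x'|<|x|+|x'|$ and $p_n(\frac{x+x'}2)<1$, so the segment $xx'$ is not in the boundary.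
\end{proof}

For a unit vector $u$ let $u^\perp$ be $u$ rotated by $90^\circ$ counterclockwise, and call $\langle x,u^\perp\rangle$ the \emph{height} of $x$. The heights of the points of $K$ form a segment $I_u$. For $y\in I_u$ let $p^\pm_u(y)$ be the endpoints of the chord of $K$ parallel to $u$ at height $y$, named so that $p_u^+(y)-p_u^-(y)=g_u(y)\,u$ with $g_u(y)\ge0$.

\begin{lemma}\label{lem:chords}
Let $K$ be strictly convex. Then $g_u$ is strictly concave on $I_u$ and vanishes exactly at the two endpoints of $I_u$. The points $p_u^\pm(y)$, and hence $g_u(y)$, depend continuously on the pair $(u,y)$.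
\end{lemma}

\begin{proof}
Let $y\ne y'$ in $I_u$ and $0<\theta<1$. The points $\theta p^\pm_u(y)+(1-\theta)p^\pm_u(y')$ are interior points of $K$ at height $\theta y+(1-\theta)y'$, at distance $\theta g_u(y)+(1-\theta)g_u(y')$ from each other, and the chord through them extends beyond both. This is strict concavity, and it gives $g_u>0$ inside $I_u$. At an extreme height the chord lies in $\partial K$, so it is a point.

Let $(u_n,y_n)\to(u,y)$ and, along a subsequence, $p^\pm_{u_n}(y_n)\to p^\pm\in\partial K$. Both limits lie on the line of direction $u$ at height $y$. If $y$ is extreme, this line meets $K$ in one point, so $p^\pm=p^\pm_u(y)$. Otherwise the line contains the center $z$ of a disc of some radius $2\varepsilon>0$ in $K$. For large $n$ the $n$-th line contains a point $z_n\to z$ and the points $z_n\pm\varepsilon u_n\in K$. So $p^+-z$ is a positive and $p^--z$ a negative multiple of $u$. The line meets $\partial K$ in exactly two points, so again $p^\pm=p^\pm_u(y)$.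
\end{proof}

\section{The circumscribed hexagon and the case of an ellipse}\label{sec:circ}

\subsection{Existence}

A regular hexagon is the intersection of three strips of equal width whose unit normals $\nu_1,\nu_2,\nu_3$ have sum zero and whose midlines are concurrent. In affine terms, let $\xi_1,\xi_2$ be independent, $\xi_1+\xi_2+\xi_3=0$, and let $o$ be a point. Then
\begin{equation}\label{eq:strips}
H=\{x:\ |\langle\xi_i,x-o\rangle|\le1,\ i=1,2,3\}
\end{equation}
is affine-regular: the affine map $x\mapsto x'$ with $\langle\nu_i,x'\rangle=\langle\xi_i,x-o\rangle$ for $i=1,2$ satisfies this relation for $i=3$ as well, and it takes $H$ to the regular hexagon of inradius $1$. We want each of the three strips to be the narrowest strip of its direction containing $F$.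

\begin{lemma}\label{lem:circ}
Every convex figure $F$ lies in an affine-regular hexagon $H$ all of whose six sides meet $F$. If $F=-F$, we may take $H=-H$.
\end{lemma}

\begin{proof}
Let $h_F(\xi)=\max_{x\in F}\langle\xi,x\rangle$ be the support function; it is convex and positively homogeneous, hence continuous. Put
\[
N(\xi)=\tfrac12\bigl(h_F(\xi)+h_F(-\xi)\bigr),\qquad c(\xi)=\tfrac12\bigl(h_F(\xi)-h_F(-\xi)\bigr).
\]
The range of $\langle\xi,\cdot\rangle$ on $F$ is $[c(\xi)-N(\xi),\,c(\xi)+N(\xi)]$. The function $N$ is a norm, because $F$ has interior points, and $c$ is odd and continuous. These are the only properties used in the following claim.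

\emph{Claim: there are $\xi_1,\xi_2,\xi_3$ with $\sum\xi_i=0$, $N(\xi_i)=1$ and $\sum c(\xi_i)=0$.}

Assume first that the ball $K=\{N\le1\}$ is strictly convex. Fix $\xi$ with $N(\xi)=1$ and let $u=\xi/|\xi|$, $I_u=[-Y,Y]$. By Lemma~\ref{lem:chords} and $K=-K$, the function $g_u$ is continuous, even and strictly concave, so it decreases strictly on $[0,Y]$ from $2|\xi|$ to $0$. It takes the value $|\xi|$ at exactly one height $y>0$. Two distinct points of $\partial K$ at the same height are the endpoints of the chord at that height. So there is exactly one vector $\eta=\eta(\xi)$ of positive height with $N(\eta)=N(\xi+\eta)=1$, namely $p_u^-(y)$. (For the maximum norm and $\xi=(1,0)$ every $\eta=(-\theta,1)$ with $0\le\theta\le1$ would do; this is what strict convexity excludes.)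

The map $\eta$ is continuous. If $\xi_n\to\xi$, a limit point $\eta$ of $\eta(\xi_n)$ satisfies $N(\eta)=N(\xi+\eta)=1$ and has height $\ge0$. Height $0$ would mean $\eta=\pm\xi$ and $N(\xi+\eta)\in\{2,0\}$. So $\eta=\eta(\xi)$ by uniqueness. Replacing $\xi$ by $-\xi$ reverses heights, so uniqueness also gives $\eta(-\xi)=-\eta(\xi)$. Therefore
\[
\Phi(\xi)=c(\xi)+c(\eta(\xi))+c(-\xi-\eta(\xi))
\]
is continuous and odd on the connected curve $\{N=1\}$, and it has a zero $\xi$. Take $\xi_1=\xi$, $\xi_2=\eta(\xi)$, $\xi_3=-\xi-\eta(\xi)$.

For a general norm apply this to $N+\frac1n|\cdot|$, whose ball is strictly convex by Lemma~\ref{lem:approx}, with the same $c$. The triples lie in $\{N\le1\}$, so a subsequence converges, and the limit satisfies the claim.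

The vectors $\xi_1,\xi_2$ are independent, since otherwise $\xi_2=\pm\xi_1$ and $N(\xi_3)\in\{2,0\}$. Choose $o$ with $\langle\xi_i,o\rangle=c(\xi_i)$ for $i=1,2$. Since $\sum\xi_i=0$ and $\sum c(\xi_i)=0$, this holds for $i=3$ too. The range of $\langle\xi_i,x-o\rangle$ on $F$ is then $[-1,1]$. So $F$ lies in the hexagon \eqref{eq:strips} and meets each of the six lines $\langle\xi_i,x-o\rangle=\pm1$, at a point of $H$, that is, on the corresponding side. If $F=-F$, then $c\equiv0$ and $o=0$.
\end{proof}

\subsection{Cutting the corners}

Fix $H\supset F$ as in Lemma~\ref{lem:circ} and normalize $|H|=2$ by an affine map. Let the vertices of $H$ be, in order, $a_1,b_3,a_2,b_1,a_3,b_2$, so that $b_i$ is opposite to $a_i$. Three consecutive vertices span a triangle of area $\frac13$, and $|a_1a_2a_3|=1$. Number the sides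
\[
e_1=a_1b_3,\quad e_2=b_3a_2,\quad e_3=a_2b_1,\quad e_4=b_1a_3,\quad e_5=a_3b_2,\quad e_6=b_2a_1 .
\]
Choose $P_k\in F\cap e_k$, and let $t_k\in[0,1]$ be the distance of $P_k$ from the endpoint of $e_k$ in $\{a_1,a_2,a_3\}$, as a fraction of the length of $e_k$ (Figure~\ref{fig:hex}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\coordinate (A1) at (90:2); \coordinate (B3) at (150:2); \coordinate (A2) at (210:2);
\coordinate (B1) at (270:2); \coordinate (A3) at (330:2); \coordinate (B2) at (30:2);
\path (A1)--(B3) coordinate[pos=0.3] (P1); \path (A2)--(B3) coordinate[pos=0.22] (P2);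
\path (A2)--(B1) coordinate[pos=0.35] (P3); \path (A3)--(B1) coordinate[pos=0.25] (P4);
\path (A3)--(B2) coordinate[pos=0.22] (P5); \path (A1)--(B2) coordinate[pos=0.3] (P6);
\fill[gray!25] (P1)--(P2)--(P3)--(P4)--(P5)--(P6)--cycle;
\draw (P1)--(P2)--(P3)--(P4)--(P5)--(P6)--cycle;
\draw[thick] (A1)--(B3)--(A2)--(B1)--(A3)--(B2)--cycle;
\draw[dashed] (A1)--(A2)--(A3)--cycle;
\foreach \p in {P1,P2,P3,P4,P5,P6} \fill (\p) circle (1.4pt);
\node[above] at (A1) {$a_1$}; \node[above left] at (B3) {$b_3$}; \node[below left] at (A2) {$a_2$};
\node[below] at (B1) {$b_1$}; \node[below right] at (A3) {$a_3$}; \node[above right] at (B2) {$b_2$};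
\node[above left] at (P1) {$P_1$}; \node[left] at (P2) {$P_2$}; \node[below] at (P3) {$P_3$};
\node[below] at (P4) {$P_4$}; \node[right] at (P5) {$P_5$}; \node[above right] at (P6) {$P_6$};
\end{tikzpicture}
\caption{A convex figure $F$ touching the six sides of the hexagon $H$ at $P_1,\dots,P_6$ contains the shaded polygon, which is $H$ minus six corner triangles. The dashed triangle $a_1a_2a_3$ has half the area of $H$ and cuts off three caps, with apexes $b_1,b_2,b_3$.}\label{fig:hex}
\end{figure}

The segments $P_kP_{k+1}$ cut six corner triangles off $H$, some possibly degenerate, and what remains is the convex hull of the $P_k$, which lies in $F$. The corner at $a_1$ has area $\frac13t_6t_1$, the corner at $b_3$ has area $\frac13(1-t_1)(1-t_2)$, and so on around $H$. Hence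
\begin{equation}\label{eq:corner}
|F|\ \ge\ 2-\tfrac13\Pi,\qquad \Pi=\Sigma+(1-t_1)(1-t_2)+(1-t_3)(1-t_4)+(1-t_5)(1-t_6),
\end{equation}
where $\Sigma=t_6t_1+t_2t_3+t_4t_5$ comes from the corners at the $a_i$. A large $\Pi$ should force all $P_k$ toward $a_1,a_2,a_3$, or all toward $b_1,b_2,b_3$. To see this, put $\sigma=t_1+t_3+t_5$ and $\tau=t_2+t_4+t_6$. Expanding, $\Pi=3-\sigma-\tau+\sum_{k}t_kt_{k+1}$ (indices mod $6$), and the six products are among the nine products that make up $\sigma\tau$. The expanded form of $\Pi$ is also the expansion of $\Pi$ with every $t_k$ replaced by $1-t_k$, and this replacement sends $\sigma,\tau$ to $3-\sigma,3-\tau$. So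
\begin{equation}\label{eq:pi}
\Pi\le2+(1-\sigma)(1-\tau),\qquad \Pi\le2+(\sigma-2)(\tau-2).
\end{equation}

\begin{lemma}\label{lem:dich}
If $\Pi>\frac94$, then the vertices of $H$ can be named so that $\sigma<1$, $\tau<1$ and $\sigma+\tau<1$.
\end{lemma}

\begin{proof}
By \eqref{eq:pi}, $(1-\sigma)(1-\tau)>\frac14$ and $(\sigma-2)(\tau-2)>\frac14$. So $\sigma,\tau$ lie on the same side of $1$ and on the same side of $2$. If both were in $(1,2)$, then with $p=\sigma-1$, $q=\tau-1$ the product of the two inequalities would read $p(1-p)\,q(1-q)>\frac1{16}$, while $p(1-p)\le\frac14$ and $q(1-q)\le\frac14$. So both are below $1$ or both are above $2$. Shifting the names by one step around $H$ exchanges the $a_i$ with the $b_i$, keeps $\Pi$, and replaces $(\sigma,\tau)$ by $(3-\tau,3-\sigma)$. So we may assume $\sigma,\tau<1$. Then $(1-\sigma)+(1-\tau)\ge2\sqrt{(1-\sigma)(1-\tau)}>1$.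
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hex}(i)]
All affine-regular hexagons are affinely equivalent, so $f(F,H)\ge|F|/2$ for the circumscribed hexagon of area $2$. If $\Pi\le\frac94$, then $|F|\ge\frac54$ by \eqref{eq:corner}. Otherwise $0\le\sigma,\tau<1$ by Lemma~\ref{lem:dich}, so $\Pi\le3$ by \eqref{eq:pi} and $|F|\ge1$. If $f(F,H)=\frac12$, then $|F|=1$, so $\Pi=3$ and $(1-\sigma)(1-\tau)\ge1$, which forces $\sigma=\tau=0$. Then $a_1,a_2,a_3\in F$, and $F=a_1a_2a_3$ by area.

Conversely, the area of a triangle is the absolute value of an affine function of each vertex, hence convex in each vertex. So a largest triangle in $H$ may be taken with its vertices among those of $H$, and such triangles have relative area $\frac16$, $\frac13$ or $\frac12$. Thus $f(\Delta,H)=\frac12$.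
\end{proof}

\begin{example}[$G$ an ellipse]\label{ex:ellipse}
The regular hexagon inscribed in the unit disc has area $\frac{3\sqrt3}2=\frac{2\pi}\gamma$. So $f(H,G)\ge2/\gamma$ for an ellipse $G$, and \eqref{eq:chain} with Theorem~\ref{thm:hex}(i) gives $f(F,G)\ge1/\gamma$, strictly unless $F$ is a triangle. In this placement $a_1a_2a_3$ goes to the inscribed equilateral triangle. Whatever part of $F$ sticks out of $a_1a_2a_3$ lies in one of the three caps of $H$, and each cap fits into a circular segment. With $|H|=2$ and $|F|=1+\alpha$ we get $f(F,G)\ge(1+\alpha)/\gamma$. For a general $G$ the regions beyond the sides of a largest triangle need not contain these caps, and $F$ has to be shrunk. The proof of Theorem~\ref{thm:main} shows that the shrinking costs less than the gain $1+\alpha$, unless $G$ itself is so close to a triangle that there is slack elsewhere.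
\end{example}

\section{The inscribed hexagon}\label{sec:insc}

To use \eqref{eq:chain} with $K=H$ for a general $G$ we need a lower bound for $f(H,G)$. The next lemma is essentially due to Besicovitch.

\begin{lemma}\label{lem:insc}
Every convex figure $G$ contains an affine-regular hexagon of area at least $\frac23|G|$.
\end{lemma}

\begin{proof}
A regular hexagon consists of the endpoints of three equally spaced parallel chords of lengths $\ell,2\ell,\ell$ whose midpoints are collinear. We find such chords in $G$, and then bound the part of $G$ outside the hexagon.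

\emph{Step 1: reduction to strictly convex $G$.} Let $0$ be an interior point of $G$, let $p(x)=\min\{\theta\ge0:x\in\theta G\}$ be the gauge of $G$, which is convex and positively homogeneous with $G=\{p\le1\}$, and let $R=\max_G|x|$. The figures $G_n=\{p+\frac1n|\cdot|\le1\}$ are strictly convex by Lemma~\ref{lem:approx}. Since $|x|\le R\,p(x)$, we have $(1+\frac Rn)^{-1}G\subset G_n\subset G$, so $|G_n|\to|G|$. If each $G_n$ contains an affine-regular hexagon of area $\ge\frac23|G_n|$, the vertices converge along a subsequence. The limit is an affine image of the regular hexagon, lies in $G$ and has area $\ge\frac23|G|>0$. So let $G$ be strictly convex, with chord lengths $g_u$ as in Lemma~\ref{lem:chords}. (The reduction is needed: for a parallelogram and $u$ parallel to a side, $g_u$ is constant and Step 2 fails.)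

\emph{Step 2: three chords in each direction.} Fix $u$ and write $g=g_u$, $M=\max g$. For $0\le\ell<M$ let $y_1<y_2$ be the two heights with $g=\ell$. They are given by the inverses of the increasing and the decreasing branch of $g$, so they depend continuously on $\ell$. The function $g(\frac{y_1+y_2}2)-2\ell$ is positive at $\ell=0$ and tends to $-M$ as $\ell\to M$. So $g(\frac{y_1+y_2}2)=2\ell$ for some $\ell>0$.

\emph{Step 3: this $\ell$ is unique.} Suppose that $0<\ell<\ell'$ both work, with heights $y_1<y_1'<y_2'<y_2$ and midpoints $m,m'$. Reflecting the heights if necessary, let $m\le m'$. Put $\omega=m'-y_1'$ and $\rho=1-\ell/\ell'\in(0,1)$. The mean slope of $g$ on $[y_1',m']$ is $\ell'/\omega$. The mean slopes of a concave function decrease from left to right, so $\frac{\ell'-\ell}{y_1'-y_1}\ge\frac{\ell'}\omega$, that is, $y_1'-y_1\le\rho\omega$. Since $y_2'<y_2$, we get $0\le m'-m\le\frac12(y_1'-y_1)\le\frac12\rho\omega$. So $m\in(y_1',m']$, where $g$ lies above its secant, and $g(m)\ge2\ell'-\frac12\rho\ell'$. But $g(m)=2\ell=2\ell'-2\rho\ell'$, a contradiction.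

\emph{Step 4: continuity in $u$.} Let $u_n\to u$, with solutions $(\ell_n,y_{1,n},y_{2,n})$ converging along a subsequence to $(\ell,y_1,y_2)$. By Lemma~\ref{lem:chords}, $y_1\le y_2$, $g_u(y_1)=g_u(y_2)=\ell$ and $g_u(\frac{y_1+y_2}2)=2\ell$. We exclude degeneration. Suppose $y_1=y_2$; then $\ell=2\ell$, so $g_u(y_1)=0$. The maximum point $y_n^*$ of $g_{u_n}$ lies in $(y_{1,n},y_{2,n})$, so $y_n^*\to y_1$, and $g_{u_n}(y_n^*)$ is at least the diameter of a disc contained in $G$. So $g_u(y_1)>0$, a contradiction. Suppose $y_1<y_2$ and $\ell=0$; then $\frac{y_1+y_2}2$ is not an extreme height, so $g_u$ is positive there, again a contradiction. Thus $(\ell,y_1,y_2)$ is the solution for $u$. All subsequential limits agree, so the solution and the endpoints of the three chords depend continuously on $u$.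

\emph{Step 5: the hexagon.} The average of the midpoints of the two outer chords has the height of the middle chord. Let $\varphi(u)u$ be the vector from this average to the midpoint of the middle chord. The directions $u$ and $-u$ give the same three chords, so $\varphi$ is odd. It is continuous, so $\varphi(u)=0$ for some $u$. Then the six endpoints are $o\pm\ell u$ and $o\pm w\pm\frac\ell2u$ with $w$ not parallel to $u$. The linear map with $\ell u\mapsto(1,0)$, $w\mapsto(0,\frac{\sqrt3}2)$ shows that they are the vertices of an affine-regular hexagon $H'\subset G$, and all six lie on $\partial G$.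

\emph{Step 6: the area.} By an affine map let $H'$ be regular with vertices $v_1,\dots,v_6$ in order (indices mod $6$), and let side $i$ be $v_iv_{i+1}$. Let $S_i$ be the equilateral triangle erected outward on side $i$. It has area $\frac16|H'|$ and is bounded by the lines of the sides $i-1$, $i$, $i+1$. At $v_i$ put $e=v_{i+1}-v_i$ and $w=v_i-v_{i-1}$. The apex of $S_i$ is $v_i+w$ and the apex of $S_{i-1}$ is $v_i-e$.

No $x\in G$ lies strictly beyond the lines of two adjacent sides $i-1$ and $i$. Indeed, such a point has $x-v_i=-\beta e+\beta' w$ with $\beta,\beta'>0$, so $(1+\beta+\beta')v_i=x+\beta v_{i+1}+\beta'v_{i-1}$. The points $x,v_{i+1},v_{i-1}$ are not collinear, since $v_i$ is not on the line $v_{i-1}v_{i+1}$. So $v_i$ would be an interior point of $G$. Hence the part of $G$ strictly beyond side $i$ lies in $S_i$.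

Let $L_i$ be a support line of $G$ at $v_i$. It leaves $v_i+e$ and $v_i-w$ on the same side, so its direction is $(1-\theta_i)e+\theta_iw$ with $\theta_i\in[0,1]$. It meets the side $[v_i+e,v_i+w]$ of $S_i$ at fraction $\theta_i$ from $v_{i+1}$, and the side $[v_i-w,v_i-e]$ of $S_{i-1}$ at fraction $1-\theta_i$ from $v_{i-1}$. So the inner side of $L_i$ contains the fraction $\theta_i$ of the area of $S_i$ and the fraction $1-\theta_i$ of the area of $S_{i-1}$: room left on one side of $v_i$ is taken away on the other. The part of $G$ beyond side $i$ has area at most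
\[
|S_i|\min(\theta_i,1-\theta_{i+1})\le\tfrac16|H'|\cdot\tfrac12(\theta_i+1-\theta_{i+1}).
\]
Every point of $G\setminus H'$ is strictly beyond some side. The $\theta_i$ cancel in the sum over $i$, and $|G|\le|H'|+\frac16|H'|\cdot3=\frac32|H'|$.
\end{proof}

By \eqref{eq:chain}, the hexagon $H$ of Lemma~\ref{lem:circ} now gives
\begin{equation}\label{eq:viahex}
f(F,G)\ \ge\ \frac23\cdot\frac{|F|}{|H|}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:hex}(ii)]
Let $F=-F$ after a translation. Take $H=-H$ and $P_{k+3}=-P_k$ for $k=1,2,3$. Since $-a_i=b_i$, the reflection takes $e_k$ to $e_{k+3}$ and the $a$-endpoint to the $b$-endpoint, so $t_{k+3}=1-t_k$. Substituting in \eqref{eq:corner},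
\[
\Pi=2\bigl[(1-t_1)(1-t_2)+t_2t_3+(1-t_3)t_1\bigr].
\]
The bracket is affine in each $t_k$, so its maximum on $[0,1]^3$ is attained at a vertex of the cube. Any two of its terms contain complementary factors $t_k$ and $1-t_k$, so at a vertex at most one term is nonzero. Hence $\Pi\le2$ and $|F|\ge\frac43=\frac23|H|$, and \eqref{eq:viahex} gives $f(F,G)\ge\frac49$.
\end{proof}

For a general $F$, \eqref{eq:viahex} with $|F|\ge\frac12|H|$ gives only $\frac13$. It does suffice when $F$ fills enough of $H$:
\begin{equation}\label{eq:fat}
|F|\ge\tfrac58|H|\quad\Longrightarrow\quad f(F,G)\ge\tfrac5{12}>\tfrac1\gamma .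
\end{equation}
The threshold has little freedom. It must exceed $\frac3{2\gamma}>0.619$ for \eqref{eq:viahex} to be enough, and $\frac58$ is the largest value for which Lemma~\ref{lem:dich} applies to all remaining figures.

\section{Figures that fill little of their hexagon}\label{sec:near}

From now on $|H|=2$ and $|F|=1+\alpha$ with $\alpha<\frac14$, that is, $|F|<\frac58|H|$. By \eqref{eq:corner}, $\Pi>\frac94$, and we name the vertices as in Lemma~\ref{lem:dich}, so that $\sum_kt_k=\sigma+\tau<1$. The contact points cluster near $a_1,a_2,a_3$. We want to compare the excess area $\alpha$ with the amounts by which $F$ crosses the sides of $a_1a_2a_3$.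

Let $\lambda_1,\lambda_2,\lambda_3$ be the barycentric coordinates with respect to $a_1,a_2,a_3$: the affine functions with $x=\sum\lambda_ia_i$ and $\sum\lambda_i=1$. The vertex $b_i$ is the reflection of $a_i$ in the centroid, so $\lambda_i(b_i)=-\frac13$ and the other two coordinates of $b_i$ are $\frac23$. \emph{Cap $i$} is the triangle $a_jb_ia_k$, where $\{i,j,k\}=\{1,2,3\}$. It equals $H\cap\{\lambda_i\le0\}$. Caps $1,2,3$ contain the sides $e_3,e_4$; $e_5,e_6$; $e_1,e_2$. Define the \emph{depths}
\[
d_i=-\min_F\lambda_i,\qquad s=d_1+d_2+d_3 .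
\]
If $e_k$ is a side in cap $i$, then $\lambda_i(P_k)=-t_k/3$. Also $\lambda_i\ge-\frac13$ on $H$. Therefore
\begin{equation}\label{eq:box}
0\le t_k\le3d_i\le1\qquad\text{for the two sides $e_k$ in cap $i$.}
\end{equation}
Adding to $a_1a_2a_3$ a point at depth $d_i$ beyond one side adds area $d_i$, so one expects $\alpha\approx s$. But $F$ need not contain the $a_i$, and the missing corners cost a second-order term.

\begin{lemma}\label{lem:near}
Let $d_{(1)}\ge d_{(2)}\ge d_{(3)}$ be the depths in decreasing order. Then $s<\frac13$, $d_{(1)}\le\alpha<\frac14$, and $\alpha\ge s-3d_{(1)}d_{(2)}$.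
\end{lemma}

\begin{proof}
We sharpen \eqref{eq:corner} at the corners $b_i$ by using the deepest points of $F$. Let $R\in F$ with $\lambda_1(R)=-d_1$. It lies in cap $1$, so $R=b_1+\mu(a_2-b_1)+\nu(a_3-b_1)$ with $\mu,\nu\ge0$, and $\lambda_1(R)=-\frac13(1-\mu-\nu)$ gives $\mu+\nu=1-3d_1$. In the coordinates $(\mu,\nu)$ we have $P_3=(1-t_3,0)$ and $P_4=(0,1-t_4)$, with $t_3,t_4<1$. By \eqref{eq:box} both $1-t_3$ and $1-t_4$ are at least $\mu+\nu$, so $\frac\mu{1-t_3}+\frac\nu{1-t_4}\le1$, and $R$ lies in the corner triangle $P_3b_1P_4$. The triangle $P_3RP_4$ lies in $F$. So $F$ misses in this corner at most the triangles $b_1P_3R$ and $b_1RP_4$, of total area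
\[
\tfrac13\bigl[\nu(1-t_3)+\mu(1-t_4)\bigr]\le\tfrac13(1-3d_1)(1-m_1),\qquad m_1=\min(t_3,t_4).
\]
The same holds in caps $2$ and $3$ with $m_2=\min(t_5,t_6)$ and $m_3=\min(t_1,t_2)$. Since $\frac13\sum(1-3d_i)=1-s$,
\[
1+\alpha\ \ge\ 2-\tfrac13\Sigma-\tfrac13\sum_i(1-3d_i)(1-m_i)=1+s-D,\qquad 3D=\Sigma-\sum_i(1-3d_i)m_i .
\]

First, the three products in $\Sigma$ occur in $\sigma\tau$, so $\Sigma\le\sigma\tau\le\frac14(\sigma+\tau)^2<\frac14$. Hence $s\le\alpha+D\le\alpha+\frac13\Sigma<\frac14+\frac1{12}=\frac13$.

Next we show $D\le3d_{(1)}d_{(2)}$. Fix the $d_i$ and regard $D$ as a function on the box \eqref{eq:box}. It is convex in each $t_k$ separately, because $\Sigma$ is affine in $t_k$, a minimum of affine functions is concave, and $1-3d_i\ge0$. Moving one variable at a time to an endpoint of its interval does not decrease $D$, so it suffices to bound $D$ at a vertex of the box, where each $t_k$ is \emph{off} ($t_k=0$) or \emph{on} ($t_k=3d_i$). The term of $\Sigma$ at the vertex $a_k$ common to caps $i$ and $j$ has one factor from each of these caps. It equals $9d_id_j$ if both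 factors are on (we say that the term is on), and $0$ otherwise. Two different terms share exactly one cap $i$ and involve its two different variables; if both terms are on, then $m_i=3d_i$. There are three cases.
\begin{itemize}
\item At most one term is on. Then $3D\le\Sigma\le9d_{(1)}d_{(2)}$.
\item Exactly two terms are on, sharing cap $i$. Then $3D\le9d_i(d_j+d_k)-3d_i(1-3d_i)=3d_i(3s-1)\le0$.
\item All three terms are on. Then $m_i=3d_i$ for all $i$, and $3D=9(d_1d_2+d_2d_3+d_3d_1)+9\sum d_i^2-3s\le9s^2-3s\le0$.
\end{itemize}
The last two cases use $s<\frac13$. So $\alpha\ge s-3d_{(1)}d_{(2)}=d_{(1)}+d_{(2)}(1-3d_{(1)})+d_{(3)}\ge d_{(1)}$.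
\end{proof}

The term $3d_{(1)}d_{(2)}$ cannot be dropped. The quadrilateral $a_1a_2P_4P_5$ meets all six sides of $H$ and has $d_1=t_4/3$, $d_2=t_5/3$, $d_3=0$. It is the quadrilateral-with-corner $a_1a_2P_4a_3P_5$, of area $1+d_1+d_2$, minus the triangle $P_4a_3P_5$ of area $\frac13t_4t_5=3d_1d_2$.

\section{Room around a largest triangle}\label{sec:room}

Let $T=V_1V_2V_3$ be a triangle of maximal area in $G$, normalized so that $|T|=1$, and let $\lambda_i$ be barycentric coordinates with respect to $T$. Replacing $V_i$ by a point $x$ gives a triangle of area $|\lambda_i(x)|$, so maximality yields $\lambda_i\le1$ on $G$. Consequently a point of $G$ with $\lambda_j,\lambda_k\le0$ is $V_i$. Put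
\[
G_i=G\cap\{\lambda_i\le0\},\qquad A_i=|G_i|,\qquad A=A_1+A_2+A_3 .
\]
The sets $T,G_1,G_2,G_3$ cover $G$ and overlap in null sets, so $|G|=1+A$ and $f(\Delta,G)=\frac1{1+A}$. Theorem~\ref{thm:known} gives
\begin{equation}\label{eq:A}
1+A\le\gamma .
\end{equation}
Moreover $G_i$ lies in the triangle $Y_i=\{\lambda_i\le0,\ \lambda_j\le1,\ \lambda_k\le1\}$ with vertices $V_j$, $V_k$ and $Q_i=V_j+V_k-V_i$. It has area $1$, so $A_i\le1$. For a fixed $i$ we use the coordinates
\begin{equation}\label{eq:capcoord}
z=-\lambda_i,\qquad x=1-\lambda_j,\qquad y=1-\lambda_k,\qquad x+y+z=1 .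
\end{equation}
They are the barycentric coordinates for $Y_i$: the point is $zQ_i+yV_j+xV_k$.

We know nothing of $G_i$ but its area and its confinement to $Y_i$. The confinement forbids a long thin spike, so area forces a definite region near the side $V_jV_k$ to belong to $G$ (Figure~\ref{fig:trap}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!30] (0,0)--(4,0)--(2.6,0.9)--(1.4,0.9)--cycle;
\draw[thick] (0,0)--(4,0)--(2,3)--cycle;
\draw[dashed] (0,0)--(2.8,1.8); \draw[dashed] (4,0)--(1.2,1.8);
\draw (1.4,0.9)--(2.6,0.9);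
\fill (1.4,0.9) circle (1.4pt) node[above left] {$E$};
\fill (2.6,0.9) circle (1.4pt) node[above right] {$E'$};
\fill (2.8,1.8) circle (1.4pt) node[right] {$W$};
\node[left] at (0,0) {$V_j$}; \node[right] at (4,0) {$V_k$}; \node[above] at (2,3) {$Q_i$};
\end{tikzpicture}
\caption{A convex set of area $A_i$ that contains $V_j,V_k$ and lies in the triangle $Y_i=V_jV_kQ_i$ of area $1$ must contain the shaded trapezoid. Here $W$ is chosen with $|V_jV_kW|=A_i$, the point $E$ is the midpoint of $V_jW$, and $E'$ is obtained with $V_j$ and $V_k$ exchanged. The picture has $A_i=0.6$.}\label{fig:trap}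
\end{figure}

\begin{lemma}\label{lem:trap}
$G$ contains all points of $Y_i$ with $z\le\frac12A_i$, $\ A_ix\ge(1-A_i)z$ and $A_iy\ge(1-A_i)z$.
\end{lemma}

\begin{proof}
If $A_i=0$, these points form the segment $V_jV_k\subset G$. If $A_i=1$, then $G_i=Y_i$ by area. Let $0<A_i<1$. The set is the trapezoid with vertices $V_j$, $V_k$ and
\[
E:\ (x,y,z)=\bigl(\tfrac{1-A_i}2,\tfrac12,\tfrac{A_i}2\bigr),\qquad E':\ (x,y,z)=\bigl(\tfrac12,\tfrac{1-A_i}2,\tfrac{A_i}2\bigr).
\]
By convexity and the symmetry in $j,k$ it suffices to show $E\in G$.

Suppose $E\notin G$. Then $G$ lies in an open half-plane $U$ bounded by a line $L$ through $E$. The point $E$ is a convex combination of $V_j,V_k,Q_i$ with positive weights and $V_j,V_k\in U$, so $Q_i$ is strictly on the other side of $L$. Thus $L$ crosses $Q_iV_j$ and $Q_iV_k$ at fractions $\beta,\beta'\in(0,1)$ from $Q_i$, its equation is $\frac y\beta+\frac x{\beta'}=1$, and it cuts off at $Q_i$ a triangle of area $\beta\beta'$. At $E$ the inequality of the means gives $1\ge2\sqrt{xy/(\beta\beta')}$, so $\beta\beta'\ge4xy=1-A_i$ and $|Y_i\cap U|\le A_i$.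 On the other hand $G_i\subset Y_i\cap U$, and a small disc about $E$ lies in $Y_i$, misses the closed set $G$, and has half of its area in $U$. So $A_i<|Y_i\cap U|\le A_i$, a contradiction.
\end{proof}

\section{The placement}\label{sec:place}

Number the vertices $a_i$ and the vertices $V_i$, independently, so that
\[
d_1\ge d_2\ge d_3,\qquad A_1\ge A_2\ge A_3 ;
\]
the deepest part of $F$ will face the largest part of $G$. Move $F$ and $H$ by the area-preserving affine map $a_i\mapsto V_i$, so that the two systems of barycentric coordinates agree. In the coordinates \eqref{eq:capcoord} the vertices of cap $i$ are $(x,y,z)=(0,1,0)$, $(1,0,0)$ and $(\frac13,\frac13,\frac13)$, so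
\begin{equation}\label{eq:cap}
\text{cap } i=\{z\ge0,\ x\ge z,\ y\ge z\}.
\end{equation}
Compare this with Lemma~\ref{lem:trap}. For $A_i=\frac12$ the trapezoid is exactly cap $i$ truncated at $z\le\frac14$, and $d_i<\frac14$. So if all $A_i\ge\frac12$, then $F\subset G$ already, as in Example~\ref{ex:ellipse}. If $A_i<\frac12$, the lateral sides of the trapezoid are too flat and $F$ must be pulled in across side $i$. If $A_i=0$, it must be pulled in by the full depth $d_i$. We interpolate linearly. With $r_+=\max(r,0)$ put
\[
\ell_i=d_i(1-2A_i)_+,\qquad\Lambda=\ell_1+\ell_2+\ell_3,\qquad\zeta=\frac1{1+\Lambda},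
\]
and let $\psi$ send the point with coordinates $\lambda_i$ to the point with coordinates $\lambda_i'=\zeta(\lambda_i+\ell_i)$. These sum to $1$. Differences of coordinates are multiplied by $\zeta$, so $\psi$ is a homothety of ratio $\zeta$ and multiplies areas by $\zeta^2$.

\begin{proposition}\label{prop:place}
We have $\psi(F)\subset G$. Consequently
\begin{equation}\label{eq:ratio}
f(F,G)\ \ge\ \frac{1+\alpha}{(1+\Lambda)^2(1+A)} .
\end{equation}
\end{proposition}

\begin{proof}
Take a point of $F$. If all $\lambda_i'\ge0$, its image is in $T$. Otherwise $\lambda_i'<0$ for some $i$. Then $\lambda_i<0$, the point lies in cap $i$, and $0<z\le d_i$. For the image, $z'=-\lambda_i'=\zeta(z-\ell_i)>0$. Writing $1=\zeta(1+\Lambda)$ and using \eqref{eq:cap},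
\[
x'=1-\lambda_j'=\zeta(x+\ell_i+\ell_k)\ge\zeta(z+\ell_i),\qquad y'=1-\lambda_k'=\zeta(y+\ell_i+\ell_j)\ge\zeta(z+\ell_i).
\]
So $x',y',z'\ge0$, and the image lies in $Y_i$. We check the three conditions of Lemma~\ref{lem:trap}. Since $0<z\le d_i$, we have $\ell_i\ge(1-2A_i)z$, which is equivalent to $A_i(z+\ell_i)\ge(1-A_i)(z-\ell_i)$. Multiplying by $\zeta$ gives $A_ix'\ge(1-A_i)z'$ and $A_iy'\ge(1-A_i)z'$; this computation is what dictates the choice of $\ell_i$. Finally $z'\le d_i-\ell_i$, and here $d_i<\frac14$ from Lemma~\ref{lem:near} enters. If $A_i\le\frac12$, then $d_i-\ell_i=2A_id_i\le\frac12A_i$. If $A_i\ge\frac12$, then $d_i-\ell_i=d_i<\frac14\le\frac12A_i$. So the image lies in $G$, and \eqref{eq:ratio} follows from $|\psi(F)|=\zeta^2(1+\alpha)$ and $|G|=1+A$.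
\end{proof}

\section{Gain against loss}\label{sec:est}

What remains is an inequality between real numbers. By Lemma~\ref{lem:near}, \eqref{eq:A} and $d_1d_2\le\frac14(d_1+d_2)^2$ we have
\begin{equation}\label{eq:data}
\begin{gathered}
d_1\ge d_2\ge d_3\ge0,\qquad s<\tfrac13,\qquad \alpha\ge s-3d_1d_2\ge s-\tfrac34s^2\ge0,\\
1\ge A_1\ge A_2\ge A_3\ge0,\qquad A\le\gamma-1 .
\end{gathered}
\end{equation}
To first order in $s$ the gain in \eqref{eq:ratio} is $\alpha\approx s$ and the loss is $2\Lambda$. When $A$ is small the loss can win, but then $1+A$ is well below $\gamma$. When $A=\gamma-1$ there is no slack; we shall see that then $\Lambda\le\frac s3$ or $\Lambda\le(3-\gamma)(d_2+d_3)\le\frac23(3-\gamma)s$, so that $2\Lambda<\frac45s$. The work is to keep this margin on the whole range $s<\frac13$.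

\begin{proposition}\label{prop:est}
If $|F|<\frac58|H|$, then $f(F,G)>\frac5{12}$ when $A\le1$, and $\gamma f(F,G)\ge1+\frac s{65}$ when $A>1$.
\end{proposition}

\begin{proof}
Write $c_i=(1-2A_i)_+$, so $c_1\le c_2\le c_3$ and $\Lambda=\sum d_ic_i$. Each $c_i$ is a convex function of $(A_1,A_2,A_3)$, and a convex function on a polytope is largest at a vertex.

\emph{The case $A\le1$.} The opposite ordering gives Chebyshev's inequality: $3\sum d_ic_i-\sum d_i\sum c_i=\sum_{i<j}(d_i-d_j)(c_i-c_j)\le0$, so $\Lambda\le\frac s3\sum c_i$. On the triangle $\{A_i\ge0,\ \sum A_i=A\}$ the sum $\sum c_i$ is largest at a vertex such as $(A,0,0)$, so $\sum c_i\le2+(1-2A)_+$.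

If $A\le\frac12$, then $1+\Lambda\le1+\frac19(3-2A)=\frac{12-2A}9$. The logarithmic derivative of $(\frac{12-2A}9)^2(1+A)$ is $\frac1{1+A}-\frac4{12-2A}$, which has the sign of $8-6A>0$. So this function is at most its value $(\frac{11}9)^2\cdot\frac32=\frac{121}{54}<\frac94$ at $A=\frac12$, and \eqref{eq:ratio} with $\alpha\ge0$ gives $f>\frac49>\frac5{12}$.

If $\frac12\le A\le1$, then $\Lambda\le\frac23s$ and $1+A\le2$, so $f\ge\frac12(1+s-\frac34s^2)/(1+\frac23s)^2$. The logarithmic derivative of the quotient has the sign of
\[
(1-\tfrac32s)(1+\tfrac23s)-\tfrac43(1+s-\tfrac34s^2)=-\tfrac13-\tfrac{13}6s<0 .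
\]
So $f$ is at least the value at $s=\frac13$, namely $\frac12\cdot\frac54\cdot\frac{81}{121}=\frac{405}{968}>\frac5{12}$.

\emph{The case $1<A\le\gamma-1<1.42$.} Fix the $d_i$ and $A$. The conditions $1\ge A_1\ge A_2\ge A_3\ge0$ define the tetrahedron with vertices $(0,0,0)$, $(1,0,0)$, $(1,1,0)$, $(1,1,1)$, whose coordinate sums are $0,1,2,3$. The plane $\sum A_i=A$ separates the first two vertices from the last two, so the section is a quadrilateral with one vertex on each of the four edges between the two pairs. We list these vertices with the values of $\Lambda$, putting $r=d_2+d_3$: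
\[
\begin{array}{ll}
(\frac A2,\frac A2,0): & \Lambda=d_3\le\frac s3,\\[3pt]
(\frac A3,\frac A3,\frac A3): & \Lambda=(1-\frac{2A}3)\,s\le\frac s3,\\[3pt]
(1,A-1,0): & \Lambda=(3-2A)d_2+d_3=(2-A)r-(A-1)(d_2-d_3)\le(2-A)r,\\[3pt]
(1,\frac{A-1}2,\frac{A-1}2): & \Lambda=(2-A)r .
\end{array}
\]
By convexity $\Lambda\le\frac s3$ or $\Lambda\le(2-A)r$, and $r\le\frac23s<\frac29$.

Suppose $\Lambda\le\frac s3$. Since $1+A\le\gamma$, we get $\gamma f\ge(1+s-\frac34s^2)/(1+\frac s3)^2$. The numerator exceeds the denominator by $\frac s3-\frac{31}{36}s^2=\frac{s(12-31s)}{36}\ge\frac{5s}{108}$, and the denominator is at most $\frac{100}{81}$. So $\gamma f\ge1+\frac{3s}{80}\ge1+\frac s{65}$.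

Suppose $\Lambda\le(2-A)r$. The logarithmic derivative of $(1+(2-A)r)^2(1+A)$ in $A$ is $\frac1{1+A}-\frac{2r}{1+(2-A)r}$, which has the sign of $1-3Ar\ge1-3\cdot1.42\cdot\frac29>0$. So the worst case is $A=\gamma-1$, where the function equals $\gamma(1+(3-\gamma)r)^2\le\gamma(1+\frac35r)^2$ because $\gamma>2.4$. Thus $\gamma f\ge(1+\alpha)/(1+\frac35r)^2$. We claim
\begin{equation}\label{eq:claim}
\alpha\ \ge\ \tfrac65r+\tfrac9{25}r^2+\tfrac s{50}.
\end{equation}
The crude bound $s-\frac34s^2$ is not used here; we need $\alpha\ge d_1+r-3d_1d_2$. Since $\frac9{25}r^2\le0.08\,r$ and $s=d_1+r$, it suffices to show that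
\[
d_1+r-3d_1d_2-1.28\,r-0.02\,s=d_1(0.98-3d_2)-0.3(d_2+d_3)
\]
is nonnegative. As $d_2\le\frac s2<\frac16$, the factor $0.98-3d_2$ is positive, and $d_1\ge d_2$ bounds the expression below by $d_2(0.68-3d_2)-0.3d_3$. If $d_2\le\frac{0.38}3$, this is at least $0.3(d_2-d_3)\ge0$. If $\frac{0.38}3<d_2<\frac16$, then $d_3=s-d_1-d_2\le\frac13-2d_2<0.08$, so $0.3d_3<0.024$, while the concave function $d_2(0.68-3d_2)$ is at least the smaller of its endpoint values $0.038$ and $0.03$. This proves \eqref{eq:claim}, which says $1+\alpha\ge(1+\frac35r)^2+\frac s{50}$. Since $1+\frac35r\le\frac{17}{15}$, we obtain $\gamma f\ge1+\frac s{50}\cdot\frac{225}{289}\ge1+\frac s{65}$.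
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:stab}}\label{sec:final}

By \eqref{eq:fat} and Proposition~\ref{prop:est}, every pair $(F,G)$ satisfies one of the following alternatives: either $f(F,G)\ge\frac5{12}$, or $|F|<\frac58|H|$ and $\gamma f(F,G)\ge1+\frac s{65}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Both alternatives give $f(F,G)\ge1/\gamma$, since $\frac5{12}>\frac1\gamma$. Equality is possible only in the second one and forces $s=0$, that is, $F\subset a_1a_2a_3$. Since $|F|=1+\alpha\ge1=|a_1a_2a_3|$ by Lemma~\ref{lem:near}, $F$ is this triangle. For a triangle $F$, Theorem~\ref{thm:known} says that equality holds if and only if $G$ is an ellipse.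
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stab}]
Since $\frac{5\gamma}{12}>1.0075>1+\frac1{150}\ge1+\delta$, the first alternative is excluded, and the second gives $s\le65\delta$. The set $\Delta'=\{\lambda_i\ge-d_i,\ i=1,2,3\}$ contains $F$ by the definition of the depths. The homothety $\lambda_i\mapsto(\lambda_i+d_i)/(1+s)$ maps it onto $a_1a_2a_3$, so it is a triangle of area $(1+s)^2\le(1+65\delta)^2|F|$, as $|F|\ge1$. The statement is affinely invariant, so the normalization $|H|=2$ does no harm. Finally \eqref{eq:chain} with $K=\Delta'$ gives $f(F,G)\ge\frac{|F|}{|\Delta'|}f(\Delta,G)$, hence $f(\Delta,G)\le(1+65\delta)^2f(F,G)\le(1+\delta)(1+65\delta)^2/\gamma$.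
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}
\texttt{https://www.mobt3ath.com/uplode/book/book-49067.pdf}
\end{thebibliography}
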